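
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{definition}[theorem]{Definition}

\title{Divisible semimodules over finitely generated\\ commutative semirings are idempotent}


\begin{abstract}
We prove that a finitely generated semimodule over a finitely generated commutative semiring is additively idempotent as soon as it is additively divisible. This confirms a conjecture, and it implies that a finitely generated, additively divisible commutative semiring is additively idempotent. We then weaken divisibility to $q$-divisibility for infinitely many primes $q$: this holds exactly when the semimodule satisfies an identity $(k+1)m=m$ for some integer $k\ge1$, and the least such $k$ determines by which integers one can divide. Examples show that the hypotheses cannot be relaxed in several natural directions.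
\end{abstract}

\section{The question and the results}

\subsection{Divisible and idempotent semigroups}

Put $\mathbb N=\{1,2,3,\dots\}$ and $\mathbb N_0=\mathbb N\cup\{0\}$. Let $(A,+)$ be a commutative semigroup. For $n\in\mathbb N$ write $na=a+\dots+a$ ($n$ summands) and $nA=\{na:a\in A\}$. An element $a$ is \emph{divisible} if for every $n\in\mathbb N$ there is $b\in A$ with $a=nb$, and \emph{idempotent} if $a+a=a$. The semigroup $A$ is divisible, or idempotent, if all its elements are. Thus $A$ is divisible if and only if $nA=A$ for all $n\in\mathbb N$.

An idempotent element is divisible for a trivial reason: $a=na$ for all $n$. Other familiar divisible semigroups, such as $\mathbb Q$ or $\mathbb Q_{>0}$, are far from finitely generated. One is led to ask whether, under a finiteness hypothesis, idempotent semigroups are the only divisible ones. For finitely generated commutative semigroups this is a folklore fact, which we prove in Proposition~\ref{folklore}. The question becomes interesting when finite generation is allowed to use scalars.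

All semirings here are commutative. A \emph{semiring} $(S,+,\cdot)$ consists of two commutative semigroups $(S,+)$ and $(S,\cdot)$ with $a(b+c)=ab+ac$; no neutral elements are required. It is \emph{finitely generated} if some finite subset is contained in no proper subset of $S$ closed under both operations. An \emph{$S$-semimodule} is a commutative semigroup $(M,+)$ with a scalar multiplication $S\times M\to M$ satisfying
\[
s(a+b)=sa+sb,\qquad (s+t)a=sa+ta,\qquad (st)a=s(ta).
\]
It is \emph{finitely generated} if there are $w_1,\dots,w_p\in M$ such that every element of $M$ is a finite sum of elements of the form $w_i$ or $sw_i$ with $s\in S$.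

Such an $M$ may be far from finitely generated as a semigroup, and division by some primes is then possible: the ring $M=\mathbb Z[1/6]$, as a semimodule over itself, satisfies $2M=M$ and $3M=M$. The following was posed as Conjecture~(4) in \cite{source}: \emph{if a finitely generated semimodule $M$ over a finitely generated semiring is divisible, then it is idempotent.}

The case of modules over rings suggests the answer. Let $M$ be a finitely generated module over a finitely generated commutative ring $A$ with $1$. If $M\neq0$, then $M$ has a maximal proper submodule, and the quotient is isomorphic to a field $K=A/\mathfrak m$ that is finitely generated as a ring. Such a field is finite, so $|K|\cdot K=0$ and $K$ is not a divisible group. Hence a divisible $M$ is zero. We shall carry this argument over to semimodules, where subtraction is not available.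

\subsection{Results}

\begin{theorem}\label{main}
Let $M$ be a finitely generated semimodule over a finitely generated commutative semiring. If $(M,+)$ is divisible, then $M$ is idempotent.
\end{theorem}

\begin{corollary}
Every finitely generated additively divisible commutative semiring $S$ is additively idempotent.
\end{corollary}

\begin{proof}
Let $s_1,\dots,s_n$ generate the semiring $S$. Every element of $S$ is a finite sum of products of generators, that is, of elements $s_i$ or $ss_i$ with $s\in S$. So $S$ is a finitely generated $S$-semimodule, and Theorem~\ref{main} applies with $M=S$.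
\end{proof}

How much divisibility is really needed? Call $M$ \emph{$q$-divisible} if $qM=M$. The group $\mathbb Z/k$, a semimodule over the semiring $\mathbb N$, is $q$-divisible for every prime $q\nmid k$, and it satisfies $(k+1)m=m$. The next theorem says that divisibility by infinitely many primes always comes from an identity of this kind.

\begin{theorem}\label{refined}
Let $M\neq\emptyset$ be a finitely generated semimodule over a finitely generated commutative semiring. More generally, let $M\ne\emptyset$ be a commutative semigroup on which a submonoid $\Gamma$ (not necessarily finitely generated) of a finitely generated abelian group acts by endomorphisms, such that $M$ is additively generated by $\Gamma w_1\cup\dots\cup\Gamma w_p$ for some $w_1,\dots,w_p\in M$. The following are equivalent: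
\begin{enumerate}
\item[(a)] $qM=M$ for infinitely many primes $q$;
\item[(b)] there is $k\in\mathbb N$ with $(k+1)m=m$ for all $m\in M$.
\end{enumerate}
If they hold and $k$ is the least number as in \textup{(b)}, then for every $n\in\mathbb N$
\[
nM=M\iff \gcd(n,k)=1 .
\]
\end{theorem}

Condition (b) says that each $m\in M$ lies in a subgroup of $M$ of exponent dividing $k$: since $(k+1)m=m$, the set $\{m,2m,\dots,km\}$ is a homomorphic image of the group $\mathbb Z/k$. So $M$ is a union of groups of bounded exponent. In the situation of Theorem~\ref{refined}, $M$ is divisible if and only if it is idempotent: if $M$ is divisible, then (b) holds and $kM=M$ for the least $k$, so $\gcd(k,k)=1$ and $k=1$. Thus Theorem~\ref{refined} contains Theorem~\ref{main}. We prove Theorem~\ref{main} first, because its proof is shorter and shows the method.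

\subsection{Outline and facts used}

In Section~\ref{faces} we replace $M$ by \emph{faces} $A_1,\dots,A_p$, one around each generator, and study their Grothendieck groups $G_i$. The faces are chosen so that, for divisible $M$, it suffices to prove $G_i=0$ for all $i$. The price is that the scalars no longer act on $G_i$; only certain monomials in the generators of $S$ do, and these need not form a finitely generated monoid. Sections~\ref{scalars}--\ref{simple} deal with this: after passing to a simple quotient, the infinitely many monomials act through a finitely generated group of scalars in a field. Sections~\ref{proof1} and~\ref{proof2} prove the two theorems, and Section~\ref{sharp} contains the examples.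

We use the following standard facts.
\begin{itemize}
\item A field that is finitely generated as a ring is finite (the Nullstellensatz over $\mathbb Z$; see \cite[Ch.~V, \S3.4]{bourbaki}). \emph{Zariski's lemma}: a field that is finitely generated as a $\mathbb Q$-algebra is a finite extension of $\mathbb Q$.
\item Subgroups of $\mathbb Z^n$ are finitely generated. Over a principal ideal domain, submodules of finitely generated modules are finitely generated, and finitely generated torsion-free modules are free.
\item A nonempty commutative semigroup $A$ has a \emph{Grothendieck group} $G(A)$, an abelian group with an additive map $\gamma:A\to G(A)$, such that every element of $G(A)$ has the form $\gamma(a)-\gamma(b)$, and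
\[
\gamma(a)=\gamma(b)\iff a+c=b+c\ \text{ for some } c\in A .
\]
An additive map $A\to A'$ induces a homomorphism $G(A)\to G(A')$, compatibly with composition. If $qA=A$, then $qG(A)=G(A)$.
\end{itemize}

\section{Faces}\label{faces}

\subsection{The setting}\label{setting}

From now on we work in the following setting. $M$ is a nonempty commutative semigroup and $\Gamma$ is a submonoid of $\mathbb Z^n$ for some $n\ge 0$. Each $\alpha\in\Gamma$ acts on $M$ by an additive endomorphism $x^\alpha$, with $x^0=\mathrm{id}$ and $x^\alpha x^\beta=x^{\alpha+\beta}$. There are $w_1,\dots,w_p\in M$ such that every element of $M$ is a finite nonempty sum of elements $x^\alpha w_j$ with $\alpha\in\Gamma$ and $1\le j\le p$.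

\begin{lemma}\label{reduction}
Every $M$ as in Theorem~\ref{refined} fits this setting.
\end{lemma}

\begin{proof}
Let $M$ be a semimodule generated by $w_1,\dots,w_p$ over a semiring $S$ generated by $s_1,\dots,s_n$. Put $\Gamma=\mathbb N_0^n$ and $x^0=\mathrm{id}$. For $\alpha\ne0$ let $x^\alpha m=s^\alpha m$, where $s^\alpha=s_1^{\alpha_1}\cdots s_n^{\alpha_n}$ and factors with $\alpha_i=0$ are omitted. The set of finite nonempty sums of monomials $s^\alpha$, $\alpha\neq0$, contains the $s_i$ and is closed under addition and multiplication, so it is all of $S$. Hence each $sw_j$ is a sum of elements $x^\alpha w_j$, and so is $w_j=x^0w_j$.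

In the general case, let $\Gamma$ be a submonoid of a finitely generated abelian group $C$. Choose a surjection $\mathbb Z^n\to C$ and replace $\Gamma$ by its preimage in $\mathbb Z^n$, acting through $\Gamma$.
\end{proof}

\subsection{Why one group is not enough}

It is tempting to pass to the Grothendieck group $G(M)$ and use the argument for modules. This shows too little. If $M$ has an absorbing element $\infty$ (that is, $m+\infty=\infty$ for all $m$), then $G(M)=0$ whatever the rest of $M$ looks like. In general, $G(M)=0$ gives for each $w\in M$ an element $c\in M$ with $w+c=2w+c$, but this $c$ cannot always be removed. If, however, some multiple of $w$ has the form $Nw=c+d$, then adding $d$ gives $(N+1)w=(N+2)w$, an equation in $w$ alone. So $c$ should come from the set of those elements that occur as a summand of a multiple of $w$.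

\begin{definition}
For $a,b\in M$ write $a\preceq b$ if $Nb=a+c$ for some $N\in\mathbb N$ and $c\in M$. For $1\le i\le p$, the \emph{face} of $w_i$ is $A_i=\{m\in M: m\preceq w_i\}$.
\end{definition}

\begin{lemma}\label{preorder}
Let $a,b,d\in M$.
\begin{enumerate}
\item[(i)] $a\preceq a$ and $a\preceq a+b$; if $a\preceq b$ and $b\preceq d$, then $a\preceq d$.
\item[(ii)] $a+b\preceq d$ if and only if $a\preceq d$ and $b\preceq d$.
\item[(iii)] If $a\preceq b$ and $\alpha\in\Gamma$, then $x^\alpha a\preceq x^\alpha b$.
\item[(iv)] If $a=nb$ with $n\in\mathbb N$, then $b\preceq a$.
\end{enumerate}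
\end{lemma}

\begin{proof}
(i) We have $2a=a+a$ and $1(a+b)=a+b$. If $Nb=a+c$ and $N'd=b+c'$, then $NN'd=Nb+Nc'=a+(c+Nc')$. (ii) If $Nd=a+c$ and $N'd=b+c'$, then $(N+N')d=(a+b)+(c+c')$. Conversely, if $a+b\preceq d$, then $a\preceq a+b\preceq d$ by (i), and likewise for $b$. (iii) Apply $x^\alpha$ to $Nb=a+c$. (iv) $2a=2nb=b+(2n-1)b$.
\end{proof}

\begin{lemma}\label{facelemma}
Let $1\le i\le p$.
\begin{enumerate}
\item[(i)] $A_i$ is a subsemigroup of $M$ containing $w_i$. It consists of the finite nonempty sums of those elements $x^\alpha w_j$ that lie in $A_i$.
\item[(ii)] If $q\in\mathbb N$ and $qM=M$, then $qA_i=A_i$.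
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{preorder}(i),(ii), $w_i\in A_i$ and $A_i$ is closed under addition. Write an element of $A_i$ as a sum of elements $x^\alpha w_j$; by Lemma~\ref{preorder}(ii) all summands lie in $A_i$.

(ii) By (i), $qA_i\subseteq A_i$. Conversely, let $m\in A_i$ and $m=qb$ with $b\in M$. Then $b\preceq m\preceq w_i$ by Lemma~\ref{preorder}(iv), so $b\in A_i$.
\end{proof}

Let $G_i=G(A_i)$, let $\gamma_i:A_i\to G_i$ be the canonical map, and put $g_i=\gamma_i(w_i)$. By Lemma~\ref{facelemma}(ii), for every $q\in\mathbb N$,
\begin{equation}\label{divG}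
qM=M\ \Longrightarrow\ qG_i=G_i\quad\text{for all }i .
\end{equation}
The next lemma is what the faces are for: information on the groups $G_i$ returns to $M$.

\begin{lemma}\label{back}
Let $k\in\mathbb N$ satisfy $kg_i=0$ for all $i$. Then there is $L\in\mathbb N$ with $Lm=(L+k)m$ for all $m\in M$. If moreover $nM=M$ for some $n\ge L$, then $(k+1)m=m$ for all $m\in M$.
\end{lemma}

\begin{proof}
We have $\gamma_i(w_i)=\gamma_i((k+1)w_i)$, so $w_i+c=(k+1)w_i+c$ for some $c\in A_i$. Since $c\preceq w_i$, there are $N_i\in\mathbb N$ and $d\in M$ with $N_iw_i=c+d$. Adding $d$ gives $(N_i+1)w_i=(N_i+1+k)w_i$. Put $L=\max_i(N_i+1)$. Adding multiples of $w_i$ where necessary gives $Lw_i=(L+k)w_i$ for all $i$. Applying $x^\alpha$ and summing, we get $Lm=(L+k)m$ for all $m\in M$.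

Let $n\ge L$ and $nM=M$. Given $m$, write $m=nb$. Adding multiples of $b$ to $Lb=(L+k)b$ gives $n'b=(n'+k)b$ for all $n'\ge n$, hence $nb=(n+kt)b$ for all $t\in\mathbb N$. With $t=n$ this reads $m=nb=(k+1)nb=(k+1)m$.
\end{proof}

Without scalars, we are already done.

\begin{proposition}[folklore]\label{folklore}
A finitely generated commutative semigroup that is divisible is idempotent.
\end{proposition}

\begin{proof}
We may assume that the semigroup is nonempty. Take $\Gamma=\{0\}$. By Lemma~\ref{facelemma}(i), $A_i$ is generated by those $w_j$ that lie in it, so $G_i$ is a finitely generated abelian group. It is divisible by \eqref{divG}. A nonzero finitely generated abelian group has a quotient of prime order, which is not divisible; so $G_i=0$. Now Lemma~\ref{back} applies with $k=1$ and $n=L$, and gives $2m=m$ for all $m$.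
\end{proof}

\section{Scalars acting between faces}\label{scalars}

With scalars, $x^\alpha$ need not map $A_i$ into itself, since $x^\alpha w_i$ may leave the face. Moreover, $x^\alpha w_j$ may lie in $A_i$ although $w_j$ does not. We record which monomials respect the faces. For $1\le i,j\le p$ put
\[
D_{ij}=\{\alpha\in\Gamma:\ x^\alpha w_j\preceq w_i\}.
\]

\begin{lemma}\label{Dij}
If $\alpha\in D_{ij}$, then $x^\alpha A_j\subseteq A_i$. Hence $D_{ij}+D_{jl}\subseteq D_{il}$ for all $i,j,l$. Also $0\in D_{ii}$, so $D_{ii}$ is a submonoid of $\Gamma$.
\end{lemma}

\begin{proof}
If $m\preceq w_j$, then $x^\alpha m\preceq x^\alpha w_j\preceq w_i$ by Lemma~\ref{preorder}(iii). If in addition $\beta\in D_{jl}$, then $x^\beta w_l\in A_j$, so $x^{\alpha+\beta}w_l\in A_i$. Finally $x^0w_i=w_i\preceq w_i$.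
\end{proof}

For $\alpha\in D_{ij}$ the additive map $x^\alpha:A_j\to A_i$ induces a homomorphism $X^\alpha_{ij}:G_j\to G_i$, and
\begin{equation}\label{compose}
X^\alpha_{ij}X^\beta_{jl}=X^{\alpha+\beta}_{il}\quad(\alpha\in D_{ij},\ \beta\in D_{jl}),\qquad X^0_{ii}=\mathrm{id}.
\end{equation}
By Lemma~\ref{facelemma}(i), $A_i$ consists of sums of elements $x^\alpha w_j$ with $\alpha\in D_{ij}$, and therefore
\begin{equation}\label{gen}
G_i=\sum_{j=1}^p\ \sum_{\alpha\in D_{ij}}\mathbb Z\,X^\alpha_{ij}g_j .
\end{equation}

If $p=1$, this says that $G_1$ is a cyclic module over the monoid ring $\mathbb Z[D_{11}]$, the ring with $\mathbb Z$-basis $\{t^\alpha:\alpha\in D_{11}\}$ and $t^\alpha t^\beta=t^{\alpha+\beta}$. If $D_{11}$ were a finitely generated monoid, the module argument from the introduction would apply. But it need not be.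

\begin{example}\label{anyD}
Every submonoid $D$ of $\mathbb N_0^2$ occurs as $D_{11}$. Let $M$ be the set of finite nonempty unions of translates $\beta+D$ with $\beta\in\mathbb N_0^2$, with union as addition. Let $\Gamma=\mathbb N_0^2$ act by translation, $x^\alpha U=\alpha+U$, and let $w=D$, which generates $M$. Since $NV=V$ for $V\in M$ and $N\in\mathbb N$, we have $U\preceq V$ if and only if $U\subseteq V$. So $x^\alpha w\preceq w$ means $\alpha+D\subseteq D$, that is, $\alpha\in D$. (This $M$ is a semimodule over $\mathbb N_0[x,y]\setminus\{0\}$: the monomial $x^ay^b$ acts as translation by $(a,b)$, and a polynomial acts by taking the union over the monomials that occur in it.) This $M$ is idempotent, so its group $G_1$ is zero; the example only concerns the shape of $D_{11}$.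

Now let $D=\{(0,0)\}\cup\{(a,b)\in\mathbb N_0^2:a\ge1\}$. A sum of two nonzero elements of $D$ has first coordinate at least $2$. So each of the infinitely many elements $(1,b)$ belongs to every generating set, and $D$ is not finitely generated. Neither is the ring $\mathbb Z[D]$, because the exponents occurring in a finite set of ring generators would generate $D$.
\end{example}

There is a second difficulty when $p>1$: the terms in \eqref{gen} with $j\neq i$ involve infinitely many elements $X_{ij}^\alpha g_j$, and nothing guarantees that finitely many of them generate $G_i$ over $\mathbb Z[D_{ii}]$. We therefore treat all the $G_i$ together, in Section~\ref{simple}. First we resolve the first difficulty by hand for the monoid $D$ just found.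

\section{A worked case: one generator, two operators}\label{toy}

Let $M$ be divisible and generated by one element $w$ under $\Gamma=\mathbb N_0^2$, and suppose that $D_{11}$ is the monoid $D=\{(0,0)\}\cup\{(a,b):a\ge1\}$ of Example~\ref{anyD}. Using only this information, we show that $G=G_1$ is zero.

Let $B=\mathbb Z[D]$. By \eqref{gen}, $G=Bg$ with $g=\gamma_1(w)$. Suppose $G\ne0$. Then $G\cong B/J$ for a proper ideal $J$, and if $\mathfrak m\supseteq J$ is a maximal ideal, the field $K=B/\mathfrak m$ is a quotient of $G$. By \eqref{divG} the group $K$ is divisible. Let $\varphi(\alpha)\in K$ be the class of $t^\alpha$, and put $c_b=\varphi(1,b)$ for $b\ge0$. For $a\ge1$ we have $(a,b)=(a-1)(1,0)+(1,b)$, so $\varphi(a,b)=c_0^{a-1}c_b$. Thus $K$ is generated as a ring by the infinitely many elements $c_0,c_1,c_2,\dots$. They are far from independent: $c_bc_{b'}=\varphi(2,b+b')$ depends only on $b+b'$. In particular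
\[
c_b^2=c_{b-1}c_{b+1}\qquad(b\ge1).
\]
There are three cases.
\begin{itemize}
\item \emph{All $c_b$ are zero.} Then $K$ is generated by $1$ alone.
\item \emph{$c_0\neq0$ and $c_b=0$ for all $b\ge1$.} Then $K$ is generated by $c_0$.
\item \emph{Some $c_b$ with $b\ge1$ is nonzero.} By the relation its neighbors $c_{b-1}$ and $c_{b+1}$ are nonzero, and inductively all the $c_b$ are nonzero. The same relation says that $c_{b+1}/c_b$ is a constant $t$. So $c_b=c_0t^b$, and $K$ is generated by $c_0$ and $t$.
\end{itemize}
In each case $K$ is finitely generated as a ring, hence finite. But a finite divisible group is zero, because $|K|\cdot K=0$. This contradiction shows $G=0$.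

What made this work? Let $D'=\{\alpha\in D:\varphi(\alpha)\ne0\}$. The three cases correspond to the groups $D'-D'=0$, $\mathbb Z(1,0)$ and $\mathbb Z^2$. Once $\varphi$ takes values in a field, its nonzero values can be divided by one another. So $\varphi$ extends from $D'$ to a homomorphism on the group $D'-D'$, and its nonzero values are controlled by the values of the extension on generators of this group. That group is finitely generated, as a subgroup of $\mathbb Z^2$, whether or not the monoids $D$ and $D'$ are.

\section{Simple systems}\label{simple}

The observation just made holds in general.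

\begin{lemma}\label{values}
Let $D$ be a submonoid of $\mathbb Z^n$, let $K$ be a field, and let $\varphi:D\to K$ satisfy $\varphi(0)=1$ and $\varphi(\alpha+\beta)=\varphi(\alpha)\varphi(\beta)$. Then the nonzero values of $\varphi$ generate a finitely generated subgroup of $K^*$.
\end{lemma}

\begin{proof}
The set $D'=\{\alpha\in D:\varphi(\alpha)\ne0\}$ is a submonoid of $D$, because $K$ has no zero divisors. Let $\Delta=D'-D'$, a subgroup of $\mathbb Z^n$. If $\alpha-\beta=\alpha'-\beta'$ with $\alpha,\beta,\alpha',\beta'\in D'$, then $\alpha+\beta'=\alpha'+\beta$ and $\varphi(\alpha)\varphi(\beta')=\varphi(\alpha')\varphi(\beta)$. So $\alpha-\beta\mapsto\varphi(\alpha)\varphi(\beta)^{-1}$ is a well-defined map $\Delta\to K^*$. It is a homomorphism whose image is the subgroup generated by $\varphi(D')$. Since $\Delta$ is finitely generated, so is its image.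
\end{proof}

Now we treat all faces at once. We need two versions, one over $\mathbb Z$ for Theorem~\ref{main} and one over $\mathbb Q$ for Theorem~\ref{refined}. So let $\Lambda$ be $\mathbb Z$ or $\mathbb Q$. The sets $D_{ij}$ are those of Section~\ref{scalars}.

\begin{definition}
A \emph{$\Lambda$-system} $E$ is a family of $\Lambda$-modules $E_1,\dots,E_p$ with $\Lambda$-linear maps $X^\alpha_{ij}:E_j\to E_i$ for all $i,j$ and $\alpha\in D_{ij}$ that satisfy \eqref{compose}. A \emph{subsystem} is a family of $\Lambda$-submodules $H_i\le E_i$ with $X^\alpha_{ij}H_j\subseteq H_i$ for all $i,j$ and $\alpha\in D_{ij}$; it is \emph{proper} if $H_i\ne E_i$ for some $i$. The \emph{quotient} $E/H$ is the family $(E_i/H_i)_i$ with the induced maps. The system $E$ is \emph{generated} by $e_1\in E_1,\dots,e_p\in E_p$ if no proper subsystem contains them all. It is \emph{simple} if it is nonzero and has no subsystems except $0$ and $E$.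
\end{definition}

By \eqref{gen}, $G=(G_i)_i$ is a $\mathbb Z$-system generated by $g_1,\dots,g_p$. For $p=1$ a system is a module over $\Lambda[D_{11}]$. In general one may think of a category with objects $1,\dots,p$ and with $D_{ij}$ as the set of morphisms from $j$ to $i$; a system is a functor from it to $\Lambda$-modules.

\begin{lemma}\label{quotient}
A nonzero $\Lambda$-system $E$ generated by $e_1,\dots,e_p$ has a simple quotient.
\end{lemma}

\begin{proof}
The zero subsystem is proper. The union of a nonempty chain of proper subsystems is a proper subsystem: otherwise it would contain $e_1,\dots,e_p$, and then some member of the chain would contain these finitely many elements and would not be proper. By Zorn's lemma there is a maximal proper subsystem $H$. The subsystems of $E/H$ correspond to the subsystems of $E$ containing $H$, so $E/H$ is simple.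
\end{proof}

\begin{lemma}\label{structure}
Let $V$ be a simple $\Lambda$-system and let $V_i\ne0$.
\begin{enumerate}
\item[(i)] For every nonzero $v\in V_i$ and every $l$, $\;V_l=\sum_{\alpha\in D_{li}}\Lambda X^\alpha_{li}v$.
\item[(ii)] There are a field $K$ that is a $\Lambda$-algebra, a structure of one-dimensional $K$-vector space on $V_i$ compatible with its $\Lambda$-module structure, and a map $\varphi:D_{ii}\to K$ with $\varphi(0)=1$ and $\varphi(\alpha+\beta)=\varphi(\alpha)\varphi(\beta)$, such that $X^\alpha_{ii}$ is multiplication by $\varphi(\alpha)$ on $V_i$ and $K$ is generated by $\varphi(D_{ii})$ as a $\Lambda$-algebra.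
\item[(iii)] For $K$ and $\varphi$ as in \textup{(ii)}, the subgroup $\Phi\le K^*$ generated by the nonzero values of $\varphi$ is finitely generated, and $K$ is generated by $\Phi$ as a $\Lambda$-algebra.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{compose}, the right-hand sides, for $l=1,\dots,p$, form a subsystem. It contains $v$, because $0\in D_{ii}$. So it is nonzero and hence equal to $V$.

(ii) The commutative ring $B=\Lambda[D_{ii}]$ acts on $V_i$, with $t^\alpha$ acting as $X^\alpha_{ii}$. By (i) with $l=i$, $V_i=Bv$ for every nonzero $v\in V_i$; that is, $V_i$ is a simple $B$-module. Fix $v\ne0$ and let $\mathfrak m$ be its annihilator in $B$. Then $B/\mathfrak m\cong Bv=V_i$ is simple, so the ideal $\mathfrak m$ is maximal. Since $B$ is commutative, $\mathfrak m$ annihilates $Bv=V_i$. So $V_i$ is a one-dimensional vector space over the field $K=B/\mathfrak m$. Let $\varphi(\alpha)$ be the class of $t^\alpha$ in $K$; these classes generate $K$ as a $\Lambda$-algebra.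

(iii) The first statement is Lemma~\ref{values}, applied to $D_{ii}\subseteq\mathbb Z^n$. The second holds because $\varphi(D_{ii})\subseteq\Phi\cup\{0\}$.
\end{proof}

Note where commutativity and finite generation enter: $B$ is commutative because $\Gamma$ is, and $\Phi$ is finitely generated because $\Gamma$ lies in $\mathbb Z^n$, which for semimodules comes from the finite generation of the semiring. That there are finitely many $w_j$ is used in Lemma~\ref{quotient} and in the choice of $L$ in Lemma~\ref{back}, and will be used again in the choice of $k$ in Proposition~\ref{torsion}.

\section{Proof of Theorem \ref{main}}\label{proof1}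

Let $M$ be divisible. We may assume $M\neq\emptyset$, and by Lemma~\ref{reduction} we are in the setting of Section~\ref{setting}. We claim that $G_i=0$ for all $i$.

Otherwise the $\mathbb Z$-system $G$ is nonzero, and by Lemma~\ref{quotient} it has a simple quotient $V$. Choose $i$ with $V_i\ne0$, and let $K$ and $\Phi$ be as in Lemma~\ref{structure} with $\Lambda=\mathbb Z$. If $f_1,\dots,f_r$ generate the group $\Phi$, then $K$ is generated as a ring by $f_1^{\pm1},\dots,f_r^{\pm1}$. So $K$ is a finite field, and $|K|\cdot V_i=0$. On the other hand, $G_i$ is divisible by \eqref{divG}, hence so is its quotient $V_i$, and $V_i=|K|\cdot V_i=0$. This contradiction proves the claim.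

In particular $g_i=0$ for all $i$, so Lemma~\ref{back} applies with $k=1$. Since $LM=M$, it gives $2m=m$ for all $m\in M$. \qed

\section{Division by infinitely many primes}\label{proof2}

We turn to Theorem~\ref{refined}. By Lemma~\ref{reduction} we may again work in the setting of Section~\ref{setting}. The main step is (a)$\Rightarrow$(b).

Let $P$ be an infinite set of primes with $qM=M$ for all $q\in P$. The previous argument no longer gives $G_i=0$, nor should it, as $M=\mathbb Z/k$ shows: the nonzero components of a simple quotient over $\mathbb Z$ are finite, and the hypothesis only excludes that their characteristics lie in $P$. What we can hope for, and what Lemma~\ref{back} needs, is that some $k\in\mathbb N$ kills all the $G_i$. So we exclude elements of infinite order, and for this we tensor with $\mathbb Q$. In a simple quotient over $\mathbb Q$, division by primes is always possible. But $G_i$ has an image $L_i$ in it, and the point is to show that $L_i$ is small: it lies in a finitely generated module over $\mathbb Z[1/e]$ for some $e\in\mathbb N$. A nonzero torsion-free module of this kind is $q$-divisible for finitely many primes $q$ only.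

\begin{proposition}\label{torsion}
If $qM=M$ for infinitely many primes $q$, then there is $k\in\mathbb N$ with $kG_i=0$ for all $i$.
\end{proposition}

\begin{proof}
Let $P$ be the set of primes $q$ with $qM=M$. By \eqref{divG}, $qG_i=G_i$ for all $i$ and all $q\in P$. Put $E_i=\mathbb Q\otimes_{\mathbb Z} G_i$. If all $E_i$ are zero, then all $g_i$ have finite order, so some $k\in\mathbb N$ kills all of them, and by \eqref{gen} it kills all $G_i$.

Suppose instead that the $\mathbb Q$-system $E=(E_i)_i$ is nonzero. By \eqref{gen} it is generated by $1\otimes g_1,\dots,1\otimes g_p$. Let $V$ be a simple quotient (Lemma~\ref{quotient}), let $I=\{j:V_j\ne0\}$, and fix $i\in I$. Let $K,\varphi,\Phi$ be as in Lemma~\ref{structure} with $\Lambda=\mathbb Q$. Under the maps $G_j\to E_j\to V_j$, let $v_j\in V_j$ be the image of $g_j$, and let $L_i$ be the image of $G_i$ in $V_i$. By \eqref{gen},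
\begin{equation}\label{Li}
L_i=\sum_{j\in I}\ \sum_{\alpha\in D_{ij}}\mathbb Z\,X^\alpha_{ij}v_j ,
\end{equation}
since $v_j=0$ for $j\notin I$. Also $L_i\ne0$, because $L_i$ spans $V_i$ over $\mathbb Q$.

\smallskip
\emph{Step 1: for fixed $j\in I$, the maps $X^\alpha_{ij}$ are proportional.} The maps $X_{ii}^\alpha$ are multiplications by elements of $\Phi\cup\{0\}$. But in \eqref{Li} there are also maps between different spaces, for infinitely many $\alpha$, and we must compare these with each other. To do so we go around a loop through $i$. Let $j\in I$. We claim that there are $\alpha_j\in D_{ij}$ and $\beta_j\in D_{ji}$ with $\varphi(\alpha_j+\beta_j)\neq0$. Take $0\ne v\in V_i$. By Lemma~\ref{structure}(i) and $V_j\ne0$, there is $\beta_j\in D_{ji}$ with $u=X^{\beta_j}_{ji}v\ne0$. Applying the same lemma to $u\in V_j$, we find $\alpha_j\in D_{ij}$ with $X^{\alpha_j}_{ij}u\neq0$. Since $X^{\alpha_j}_{ij}u=X_{ii}^{\alpha_j+\beta_j}v=\varphi(\alpha_j+\beta_j)v$, the claim follows.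

Now let $\alpha\in D_{ij}$ be arbitrary. Then $\alpha+\beta_j\in D_{ii}$, and on $V_j$
\[
\varphi(\alpha_j+\beta_j)X^\alpha_{ij}=X^{\alpha_j+\beta_j}_{ii}X^\alpha_{ij}=X^{\alpha_j+\beta_j+\alpha}_{ij}=X^{\alpha+\beta_j}_{ii}X^{\alpha_j}_{ij}=\varphi(\alpha+\beta_j)X^{\alpha_j}_{ij}.
\]
Put $u_j=X^{\alpha_j}_{ij}v_j\in V_i$. Then
\begin{equation}\label{proportional}
X^\alpha_{ij}v_j=\varphi(\alpha+\beta_j)\,\varphi(\alpha_j+\beta_j)^{-1}u_j\in(\Phi\cup\{0\})\,u_j\qquad(\alpha\in D_{ij}).
\end{equation}

\smallskip
\emph{Step 2: $\Phi$ lies in a ring that is a finitely generated $\mathbb Z[1/e]$-module.} Let $f_1,\dots,f_r$ generate the group $\Phi$. The field $K$ is generated as a $\mathbb Q$-algebra by the elements $f_1^{\pm1},\dots,f_r^{\pm1}$, so by Zariski's lemma it is a finite extension of $\mathbb Q$. Hence each of these $2r$ elements is a root of a nonconstant polynomial with integer coefficients. Choose one such polynomial for each, and let $e\in\mathbb N$ be the absolute value of the product of their leading coefficients. Then the elements $f_l^{\pm1}$ are integral over $\mathbb Z[1/e]$, so the subring $T=\mathbb Z[1/e][f_1^{\pm1},\dots,f_r^{\pm1}]$ of $K$ is a finitely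 generated $\mathbb Z[1/e]$-module. It contains $\Phi$.

\smallskip
\emph{Step 3: contradiction.} By \eqref{Li} and \eqref{proportional}, $L_i\subseteq\sum_{j\in I}Tu_j$. So $W=\mathbb Z[1/e]\,L_i$ is a submodule of a finitely generated module over the principal ideal domain $\mathbb Z[1/e]$, and is finitely generated. It lies in the $\mathbb Q$-vector space $V_i$, so it is torsion-free, and therefore free, of some rank $\rho$. As $L_i\neq0$, we have $\rho\ge1$. Choose $q\in P$ with $q\nmid e$; this is possible because $P$ is infinite. Then $q$ is not a unit in $\mathbb Z[1/e]$, so $W/qW\cong(\mathbb Z[1/e]/q\mathbb Z[1/e])^\rho\ne0$. But $qG_i=G_i$ gives $qL_i=L_i$ and $qW=W$, a contradiction.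
\end{proof}

\begin{proof}[Proof of Theorem~\ref{refined}]
(a)$\Rightarrow$(b). By Proposition~\ref{torsion} some $k\in\mathbb N$ kills all $g_i$. Let $L$ be as in Lemma~\ref{back}, let $q$ be a prime with $qM=M$, and let $n\ge L$ be a power of $q$. Then $nM=M$, and Lemma~\ref{back} gives $(k+1)m=m$ for all $m\in M$.

(b)$\Rightarrow$(a), \emph{and} $\gcd(n,k)=1\Rightarrow nM=M$. Let $k$ be as in (b) and let $\gcd(n,k)=1$. Choose $n',t\in\mathbb N$ with $nn'=1+kt$. Adding $km$ repeatedly to $(k+1)m=m$ gives $m=(1+kt)m=n(n'm)$, so $nM=M$. In particular $qM=M$ for all primes $q\nmid k$.

$nM=M\Rightarrow\gcd(n,k)=1$. Let $k$ be least and $nM=M$. Suppose that a prime $q$ divides both $n$ and $k$. Then $M=nM\subseteq qM$, so $qM=M$. For $m\in M$ write $m=qb$. Then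
\[
\Bigl(\frac kq+1\Bigr)m=kb+qb=(q-1)b+(k+1)b=(q-1)b+b=qb=m .
\]
As $m$ was arbitrary, this contradicts the minimality of $k$.
\end{proof}

\section{Sharpness}\label{sharp}

\begin{example}[Every $k$ occurs]
Let $M=\mathbb Z/k$ over $S=\mathbb N$, which is generated by $1$. The least number as in Theorem~\ref{refined}(b) is $k$. With $k=r$ prime, $M$ is $q$-divisible for all primes $q\ne r$ but not idempotent. So in Theorem~\ref{main} it does not suffice to assume $q$-divisibility for all primes $q$ except one.
\end{example}

\begin{example}[Infinitely many primes are needed]
Let $F$ be a finite set of primes and $N=\prod_{q\in F}q$. The ring $S=M=\mathbb Z[1/N]$ is generated as a semiring by $1$, $-1$ and $1/N$, and as a semimodule over itself by $1$. It satisfies $qM=M$ for all $q\in F$, but not (b), since it is torsion-free and nonzero.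
\end{example}

\begin{example}[Both finiteness hypotheses are needed]
The semigroup $\mathbb Q_{>0}$ is divisible and not idempotent. As a semimodule over the semiring $\mathbb Q_{>0}$ it is generated by $1$; here the semiring is not finitely generated, because finitely many generators produce only finitely many primes in denominators. Over the finitely generated semiring $\mathbb N$, the semimodule $\mathbb Q_{>0}$ is not finitely generated, because sums of multiples of finitely many fractions have bounded denominators.
\end{example}

One may ask whether an elementwise version holds, namely whether a divisible \emph{element} of a finitely generated semimodule over a finitely generated semiring must be idempotent. It need not be. The idea is to let the powers $x^b$ of a scalar carry the values $1/b!$, and to prevent this from conflicting with multiplication by $x$ by letting $x$ send everything except the polynomials to an absorbing element.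

\begin{example}[Elementwise divisibility does not suffice]
Let $S=\mathbb N_0[x]\setminus\{0\}$, a semiring generated by $1$ and $x$. Let $\theta:\mathbb N_0[x]\to\mathbb Q_{\ge0}$ be the additive map with $\theta(x^b)=1/b!$ for $b\ge 0$. Put
\[
M=(\mathbb N_0[x]\setminus\{0\})\ \sqcup\ \{[q]:q\in\mathbb Q_{\ge0}\}\ \sqcup\ \{\infty\},
\]
where polynomials are added as usual,
\[
f+[q]=[q]+f=[\theta(f)+q],\qquad [q]+[r]=[q+r],
\]
and $\infty$ is absorbing. This addition is commutative. It is associative: with either bracketing, a sum of three elements is $\infty$ if one of them is; it is the usual sum if all are polynomials; and otherwise it is $[z]$, where $z$ is the sum of $\theta(f)$ over the summands $f$ that are polynomials and of $q$ over the summands $[q]$.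

The map $X:M\to M$ with $X(f)=xf$, $X([q])=\infty$ and $X(\infty)=\infty$ is an endomorphism: it is additive on polynomials, and if one of $a,b\in M$ is not a polynomial, then $a+b$ is not a polynomial either and $X(a+b)=\infty=X(a)+X(b)$. Hence $M$ is an $S$-semimodule in which $x$ acts as $X$ and $1$ as the identity; a polynomial $\sum a_bx^b$ acts as $\sum a_bX^b$, the sum being taken over the $b$ with $a_b\neq0$.

The semimodule $M$ is generated by the polynomial $1$ and by $[0]$: each polynomial is $f=f\cdot1$, we have $\infty=x[0]$, and for $a,b\in\mathbb N$
\[
\bigl(a\,(b-1)!\,x^b\bigr)\cdot 1+[0]=\Bigl[\frac{a\,(b-1)!}{b!}\Bigr]=\Bigl[\frac ab\Bigr].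
\]
The element $[1]=n[1/n]$ is divisible, but $[1]+[1]=[2]\neq[1]$.
\end{example}

In this example the generator $1$ is not divisible. In general, if all generators $w_j$ are divisible, then so are all elements $x^\alpha w_j$ and all sums of these, that is, all of $M$. So the divisibility hypothesis of Theorem~\ref{main} is equivalent to the divisibility of the generators, and the example shows that this cannot be weakened to divisibility of the element under consideration.

\begin{thebibliography}{9}

\bibitem{bourbaki}
Bourbaki, \emph{Commutative Algebra}, Ch.~V, \S3.4.

\bibitem{source}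
\emph{Idempotency in commutative semirings},
\texttt{http://im.saske.sk/ssaos2014/talks/wednesday/Korbelar.pdf}.

\end{thebibliography}

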